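# Singular interior solutions of the complex Monge–Ampère equation with constant right-hand side

## 1. One complex variable, where smoothness is local

In one variable, solving a Dirichlet problem on a rough domain does no harm in the interior.

**Proposition 1.** Let $D\subset\mathbb C$ be a bounded domain, $f\in C^\infty(D)$, and let $u\in C(D)$ satisfy $\Delta u=f$ in the sense of distributions. Then $u\in C^\infty(D)$.

**Proof.** Let $D'$ be a disc with $\overline{D'}\subset D$, and choose $\chi\in C_c^\infty(D)$ with $\chi=1$ on $D'$. Put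
$$N(z)=\frac1{2\pi}\int_{\mathbb C}\log|\zeta|\,(\chi f)(z-\zeta)\,d\lambda(\zeta).$$
Since $\log|\zeta|$ is locally integrable and $\chi f\in C_c^\infty$, we may differentiate under the integral as often as we like, so $N\in C^\infty(\mathbb C)$. Since $\frac1{2\pi}\log|\zeta|$ is a fundamental solution, $\Delta N=\chi f$. So $u-N$ is a harmonic distribution on $D'$, hence smooth there by Weyl's lemma, and $u$ is smooth on $D'$. $\square$

The boundary of $D$ and the boundary values of $u$ never entered. The proof uses that the equation is linear: we subtract one local solution from another, and the difference solves a homogeneous equation whose solutions are all smooth.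

In $\mathbb C^n$ with $n\ge2$ the Laplacian is replaced by the determinant $\det(u_{j\bar k})$, where $u_{j\bar k}=\partial^2u/\partial z_j\partial\bar z_k$. On the unit ball the constant right-hand side is still harmless: $|z|^2-1$ vanishes on the sphere, is smooth, and has determinant $1$. But subtraction is no longer available, and on a domain with a rough boundary we have no formula. *Does smooth positive data still force a smooth solution in the interior, for every domain on which the Dirichlet problem can be solved?*

## 2. Hyperconvex domains and the Dirichlet problem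

Throughout, $n\ge2$, $d\lambda$ is Lebesgue measure, and PSH (or psh) means plurisubharmonic: upper semicontinuous, and on each complex line subharmonic or $\equiv-\infty$.

**Definition (hyperconvex domain).** A bounded domain $\Omega\subset\mathbb C^n$ is hyperconvex if there is a continuous psh function $\varphi<0$ on $\Omega$ which is an exhaustion: $\{\varphi\le -c\}$ is compact for each $c>0$.

The unit ball is hyperconvex, with $\varphi=|z|^2-1$; so is the polydisc, with $\varphi=\max_j|z_j|-1$. No smoothness of $\partial\Omega$ is asked for.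

**Definition (Monge–Ampère measure).** For a locally bounded psh function $u$, $(dd^cu)^n$ is the positive measure defined by Bedford and Taylor. For smooth $u$ it equals $c_n\det(u_{j\bar k})\,d\lambda$, where $c_n>0$ is a constant that depends only on the normalization of $d^c$.

The Dirichlet problem on a bounded hyperconvex $\Omega$, for a nonnegative $F\in C(\overline\Omega)$, is
$$u\in PSH(\Omega)\cap C(\overline\Omega),\qquad (dd^cu)^n=F\,d\lambda,\qquad u=0\ \text{on }\partial\Omega. \tag{2.1}$$
It is known that (2.1) has exactly one solution. It is also known that if $\Omega$ is smooth and strongly pseudoconvex, $F>0$ on $\overline\Omega$ and $F\in C^\infty(\overline\Omega)$, then $u\in C^\infty(\overline\Omega)$. For general $\Omega$ one cannot expect smoothness up to the boundary. The question, taken from the text "Cauchy-Riemann meet Monge-Ampère" (http://gamma.im.uj.edu.pl/~blocki/publ/ln/cr-ma.pdf), concerns the interior: does $F\in C^\infty(\overline\Omega)$, $F>0$ on $\overline\Omega$, imply $u\in C^\infty(\Omega)$ for every bounded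 hyperconvex $\Omega$? The answer is no, for every $n\ge2$ and already for $F\equiv1$.

Write $e_2$ for the second coordinate vector, and $z=(z_1,z_2,z'')$ with $z''=(z_3,\dots,z_n)$, absent when $n=2$.

**Theorem A.** For every $n\ge2$ there is a bounded hyperconvex domain $\Omega\subset\mathbb C^n$ such that the solution $u$ of (2.1) for $F\equiv1$ is not in $C^\infty(\Omega)$. More precisely, there are points $a\in\Omega$, filling a nonempty relatively open subset of $\Omega\cap\{z_2=0\}$, and constants $c_a>0$, with
$$|u(a+re_2)-u(a)|\ge\frac{c_a}{\log(1/r)}\qquad(0<r<r_a).$$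
So near $a$, $u$ is not $C^1$, not Lipschitz, not Hölder of any exponent, and not Dini continuous.

Here $u$ is Dini continuous near $a$ if its modulus of continuity $\omega_u$ on some neighborhood of $a$ satisfies $\int_0\omega_u(r)\,\frac{dr}r<\infty$. Every Hölder function passes this test, since $\int_0r^{\alpha-1}dr<\infty$ for $\alpha>0$; the modulus $1/\log(1/r)$ fails it.

**Theorem B.** Let $n\ge2$ and let $\omega:(0,1]\to(0,\infty)$ be nondecreasing with $\omega(0^+)=0$. Then there is a bounded hyperconvex $\Omega\subset\mathbb C^n$ such that the solution for $F\equiv1$ satisfies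
$$\frac{|u(a+re_2)-u(a)|}{\omega(r)}\to\infty\qquad\text{as }r\to0^+,$$
for all $a$ in a nonempty relatively open subset of $\Omega\cap\{z_2=0\}$.

In the scale of moduli of continuity this is optimal, since $u$ is always continuous.

A domain is Reinhardt if it is invariant under all maps $(z_1,\dots,z_n)\mapsto(e^{i\theta_1}z_1,\dots,e^{i\theta_n}z_n)$, as balls and polydiscs centered at $0$ are.

**Theorem C.** In Theorems A and B, $\Omega$ can be taken to be a bounded hyperconvex Reinhardt domain with $\overline\Omega\subset\{z_1\ne0\}$, if $F\equiv1$ is replaced by $F=|z_1|^{-2}$ (smooth and positive on $\overline\Omega$).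

Besides uniqueness in (2.1) we use one outside fact: the Monge–Ampère measure of a locally bounded psh function does not charge pluripolar sets (Bedford–Taylor, Acta Math. 149 (1982)). It applies to $\{z_2=0\}$, where the psh function $\log|z_2|$ is $-\infty$. The following lemma is how both singular and smooth solutions will be recognized.

**Lemma 2.** Let $G\subset\mathbb C^n$ be open, and let $g\in C(G)$ be smooth on $G\setminus\{z_2=0\}$ with positive semidefinite complex Hessian there and $\det(g_{j\bar k})=f$ there, where $f\in C(G)$. Then $g\in PSH(G)$ and $(dd^cg)^n=c_nf\,d\lambda$ on $G$.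

**Proof.** First we show that $g$ is psh across $\{z_2=0\}$. For $\varepsilon>0$ the function $g_\varepsilon=g+\varepsilon\log|z_2|$ is upper semicontinuous on $G$ and psh off $\{z_2=0\}$. At points of $\{z_2=0\}$ it equals $-\infty$, so the sub-mean value inequality is trivial there. Hence $g_\varepsilon$ satisfies the local sub-mean value inequality on complex lines at every point, and $g_\varepsilon\in PSH(G)$. Let $b\in\mathbb C^n$ and let the closed disc $\{a+\zeta b:|\zeta|\le1\}$ lie in $G$. If $a_2\ne0$, then $\log|a_2+e^{i\theta}b_2|$ is integrable in $\theta$, and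
$$g(a)+\varepsilon\log|a_2|\le\frac1{2\pi}\int_0^{2\pi}g(a+e^{i\theta}b)\,d\theta+\frac{\varepsilon}{2\pi}\int_0^{2\pi}\log|a_2+e^{i\theta}b_2|\,d\theta .$$
Letting $\varepsilon\to0$ gives the sub-mean value inequality for $g$ at $a$. If $a_2=0$, apply this to the discs centered at $a+\eta e_2$ with $\eta\to0^+$, which lie in $G$ for small $\eta$, and use the continuity of $g$. So $g$ is psh on $G$.

The measures $(dd^cg)^n$ and $c_nf\,d\lambda$ agree on $G\setminus\{z_2=0\}$, where $g$ is smooth. Neither charges $\{z_2=0\}$: the first by the fact just quoted, the second because the set is Lebesgue null. So they agree on $G$. $\square$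

## 3. A singular solution that fits no domain

It is easy to find a nonsmooth function with constant determinant. In $\mathbb C^2$ take
$$g(z)=|z_2|\,(1+|z_1|^2).$$
Off $\{z_2=0\}$ we have $g_{1\bar1}=|z_2|$, $g_{2\bar2}=\dfrac{1+|z_1|^2}{4|z_2|}$ and $g_{1\bar2}=\bar z_1\dfrac{z_2}{2|z_2|}$, hence
$$\det(g_{j\bar k})=\frac{1+|z_1|^2}4-\frac{|z_1|^2}4=\frac14 .$$
By Lemma 2, $g$ is psh on $\mathbb C^2$ with $(dd^cg)^2=\frac{c_2}4d\lambda$, although $g$ is only Lipschitz across $\{z_2=0\}$. So local interior regularity, as in Proposition 1, is false for $n\ge2$. What remains is whether the zero boundary condition in (2.1) restores it.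

A sensible plan is to find a pluriharmonic function $h$ such that $\{g<h\}$ has a bounded component $\Omega$. Subtracting $h$ does not change the complex Hessian, so a multiple of $g-h$ would solve (2.1) on $\Omega$ with $F\equiv1$, and it would be singular as soon as $\Omega$ meets $\{z_2=0\}$.

**This plan fails for $g$, whatever $h$ is.** Suppose $\Omega$ is bounded and meets $\{z_2=0\}$, that $h\in C(\overline\Omega)$ is pluriharmonic in $\Omega$, that $g<h$ in $\Omega$ and $g=h$ on $\partial\Omega$. The slice $S=\Omega\cap\{z_2=0\}$ is a nonempty bounded open subset of $\mathbb C$ whose boundary lies in $\partial\Omega$. Since $g=0$ on $\{z_2=0\}$, the function $g-h=-h$ is harmonic on $S$, continuous on $\overline S$, and zero on $\partial S$. By the maximum principle it vanishes on $S$, which contradicts $g<h$.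

The obstruction is that $g$ is harmonic along the *whole* singular slice. We need a solution that is singular along part of $\{z_2=0\}$ and whose restriction to $\{z_2=0\}$ stops being harmonic elsewhere, so that the domain can close up. Let us look for $u=v(\operatorname{Re}z_1,|z_2|)$ with $v(x,0)=0$ for $x\le0$ and $v(x,0)>0$ for $x>0$.

## 4. From the determinant to Laplace's equation in $\mathbb R^3$

**Step 1. The equation for $v$.** This step rewrites the determinant for functions of $x=\operatorname{Re}z_1$ and $r=|z_2|$. Put $t=\log r$, so $\partial_t=r\partial_r$. Where $z_2\neq0$, use the local holomorphic coordinates $(z_1,\zeta)$ with $\zeta=\log z_2$; then $x=\operatorname{Re}z_1$ and $t=\operatorname{Re}\zeta$. The complex Hessian of a function of the real parts alone is $\frac14$ of the real Hessian in $(x,t)$. Returning from $\zeta$ to $z_2$ conjugates the Hessian by $\operatorname{diag}(1,1/z_2)$, so positivity is preserved and the determinant is multiplied by $r^{-2}$. Hence, for $n=2$,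
$$\det(u_{j\bar k})=\frac1{16r^2}\big(v_{xx}v_{tt}-v_{xt}^2\big), \tag{4.1}$$
and the determinant is the constant $\frac1{16}$ exactly when $v_{xx}v_{tt}-v_{xt}^2=r^2$.

**Step 2. The partial Legendre transform.** This step makes the equation linear. Let $w(p,r)$ be smooth on $\mathbb R\times(0,\infty)$ with $w_{pp}>0$, and suppose $p\mapsto w_p(p,r)$ maps $\mathbb R$ onto $\mathbb R$ for each $r$. Let $P(x,r)$ be the solution of $w_p(P,r)=x$; it is smooth by the implicit function theorem. Put
$$v(x,r)=\max_{p\in\mathbb R}\big(xp-w(p,r)\big)=xP-w(P,r).$$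
The maximum is attained at $P$ because $p\mapsto xp-w$ is strictly concave with its critical point there. Differentiating, and using $w_p(P,r)=x$ to cancel the terms with $P_x$ and $P_t$,
$$v_x=P,\qquad v_t=-w_t(P,r). \tag{4.2}$$
Differentiating $w_p(P,r)=x$ in $x$ and in $t$ gives $P_x=1/w_{pp}$ and $P_t=-w_{pt}/w_{pp}$. So
$$v_{xx}=\frac1{w_{pp}},\qquad v_{xt}=-\frac{w_{pt}}{w_{pp}},\qquad v_{tt}=-w_{tt}-w_{pt}P_t=-w_{tt}+\frac{w_{pt}^2}{w_{pp}},$$
with the derivatives of $w$ taken at $(P,r)$, and therefore
$$v_{xx}v_{tt}-v_{xt}^2=-\frac{w_{tt}}{w_{pp}}. \tag{4.3}$$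
The equation $v_{xx}v_{tt}-v_{xt}^2=r^2$ becomes $w_{tt}+r^2w_{pp}=0$. Dividing by $r^2$,
$$w_{rr}+\tfrac1rw_r+w_{pp}=0,$$
which is Laplace's equation in $\mathbb R^3$ for a function with axis coordinate $p$ and distance $r$ to the axis.

**Two cases by hand.** The axially symmetric harmonic function $w=\frac{p^2}2-\frac{r^2}4$ gives $P=x$ and $v=\frac{x^2}2+\frac{r^2}4$, a smooth solution.

Next let $w_{pp}$ be the potential of a unit charge at $p=-1$ on the axis, $w_{pp}=1/R$ with $R=\sqrt{(p+1)^2+r^2}$. Put $A=R+p+1$ and
$$w=(p+1)\log\frac A2-R+1 .$$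
Step 3 below, with $s=1$, shows $w_p=\log\frac A2$ and $w_{tt}=-r^2w_{pp}$. Now $w_p=x$ means $A=2e^x$. From $A(R-p-1)=r^2$ we get $R=\frac12(A+r^2/A)=e^x+\frac{r^2}4e^{-x}$, and
$$v=xP-(P+1)x+R-1=e^x-1-x+\frac{r^2}4e^{-x}.$$
Check: $v_{xx}=e^x+\frac{r^2}4e^{-x}$, $v_{tt}=r^2e^{-x}$, $v_{xt}=-\frac{r^2}2e^{-x}$, so $v_{xx}v_{tt}-v_{xt}^2=r^2+\frac{r^4}4e^{-2x}-\frac{r^4}4e^{-2x}=r^2$. This solution is smooth in $(z_1,z_2)$. On the axis $P(x,0)=e^x-1$, so the slope $P$ comes down towards $-1$, the position of the charge, as $x\to-\infty$, and $v(x,0)=e^x-1-x$ is positive for every $x\ne0$.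

If we want $v(x,0)=0$ for all $x\le0$, the slope $P(x,r)$ must be prevented from going below $0$ in the limit $r\to0$. The example suggests how: place charges at points $p=-s$ with $s>0$ arbitrarily small. They must be so weak that the total effect at the tip $p=0$ stays finite.

## 5. Charges accumulating at the tip of a segment

Let $\mu$ be a finite positive Borel measure on $(0,1]$ with
$$\int\log\tfrac1s\,d\mu(s)<\infty,\qquad\psi(q):=\mu((0,q))>0\ \text{ for all }q>0. \tag{5.1}$$
Lebesgue measure $ds$ is an example, with $\int_0^1\log\frac1s\,ds=1$ and $\psi(q)=q$ for $q\le1$. The measure $\delta_1$ of the last example violates the second condition.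

For $p\in\mathbb R$, $r>0$, $s\in(0,1]$ put
$$R_s=\sqrt{(p+s)^2+r^2},\qquad A_s=R_s+p+s>0,\qquad k_s=(p+s)\log A_s-R_s .$$
Note that $A_s(R_s-p-s)=r^2$.

**Step 3. The building block is a solution.** This step verifies $\partial_t^2k_s=-r^2\partial_p^2k_s$. We have $\partial_pA_s=\frac{p+s}{R_s}+1=\frac{A_s}{R_s}$ and $\partial_tA_s=\partial_tR_s=\frac{r^2}{R_s}$. Hence
$$\partial_pk_s=\log A_s+\frac{p+s}{R_s}-\frac{p+s}{R_s}=\log A_s,\qquad\partial_p^2k_s=\frac1{R_s},$$
$$\partial_tk_s=\frac{(p+s)r^2}{R_sA_s}-\frac{r^2}{R_s}=\frac{r^2}{R_s}\cdot\frac{p+s-A_s}{A_s}=-\frac{r^2}{A_s}=-(R_s-p-s),\qquad\partial_t^2k_s=-\frac{r^2}{R_s}. \tag{5.2}$$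

**Step 4. The superposition $w$.** This step defines $w$ and checks the hypotheses of Step 2. Let
$$w(p,r)=\int\big[k_s(p,r)-p\log(2s)+s-s\log(2s)\big]\,d\mu(s),\qquad X:=w_p=\int\log\frac{A_s}{2s}\,d\mu(s).$$
The added terms are affine in $p$ and independent of $r$; they normalize $w$ and $X$ to tend to $0$ at the tip $p=0$, $r\to0$. We have $k_s(p,r)=k(p+s,r)$ with $k(y,r)=y\log(\sqrt{y^2+r^2}+y)-\sqrt{y^2+r^2}$ smooth on $\mathbb R\times(0,\infty)$. If $(p,r)$ stays in a compact subset of $\mathbb R\times(0,\infty)$ and $s\in(0,1]$, then $(p+s,r)$ stays in a compact subset too. So all derivatives of $k_s$ in $(p,r)$ are bounded uniformly in $s$. With $\int\log\frac1s\,d\mu<\infty$, the function $w$ is well defined and $C^\infty$ on $\mathbb R\times(0,\infty)$, and we may differentiate under the integral. By (5.2),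
$$w_{pp}=\int\frac{d\mu}{R_s}>0,\qquad w_{tt}=-r^2w_{pp},\qquad w_t=-\int(R_s-p-s)\,d\mu<0. \tag{5.3}$$
Fix $r$. For $p>0$ we have $A_s\ge2p$, so $X\ge\int\log(p/s)\,d\mu\to+\infty$ as $p\to+\infty$. For $p<-1$ we have $R_s-p-s\ge2(|p|-s)\ge2(|p|-1)$, so $A_s\le\frac{r^2}{2(|p|-1)}$ and
$$X\le\int\log\frac{r^2}{4s(|p|-1)}\,d\mu\to-\infty\qquad(p\to-\infty).$$
Since $X_p=w_{pp}>0$, the map $p\mapsto X(p,r)$ is an increasing diffeomorphism of $\mathbb R$, and Step 2 applies. It gives $P$ and $v$, smooth on $\mathbb R\times(0,\infty)$. By (4.2), (4.3) and (5.3),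
$$v_x=P,\qquad v_t=-w_t(P,r)>0,\qquad v_{xx}=\frac1{w_{pp}}>0,\qquad v_{xx}v_{tt}-v_{xt}^2=r^2. \tag{5.4}$$
So $v$ is strictly increasing in $r>0$, convex in $x$, and its Hessian in $(x,t)$ is positive definite.

**What (5.1) means for potentials.** Since $\frac{d}{dq}\log A_q=\frac1{R_q}$, we have $\log A_s=\log A_1-\int_s^1\frac{dq}{R_q}$. Integrating in $\mu$ and using Fubini,
$$X=\mu((0,1])\log A_1-\int_0^1\frac{\psi(q)}{R_q}\,dq-\int\log(2s)\,d\mu .$$
Here $\int_0^1\psi(q)\,dq/R_q$ is the Newtonian potential of a charge on the segment $-1\le p\le0$ of the axis, with density $\psi(q)$ at $p=-q$. At the tip it equals $\int_0^1\frac{\psi(q)}q\,dq=\int\log\frac1s\,d\mu$, which is finite by (5.1). At each point $p=-q_0$ with $0<q_0<1$ it is infinite, because $\psi\ge\psi(q_0/2)>0$ near $q_0$. This is the Lebesgue spine: the potential is finite at the tip and infinite on the segment right behind it.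

## 6. The solution on the axis $r=0$

**Step 5. $v\ge0$, and $v(x,0)$ exists.** This step gives the lower bound $0$. By (5.2), $k_s$ increases as $r\downarrow0$. The integrand of $w(0,r)$ increases to
$$s\log(2s)-s+s-s\log(2s)=0 .$$
At $r=1$ it is bounded in $s$, so monotone convergence applies: $w(0,r)\le0$ and $w(0,r)\to0$ as $r\to0$. Taking $p=0$ in the maximum, $v(x,r)\ge-w(0,r)\ge0$. Since $v$ is increasing in $r$, the limit $v(x,0):=\lim_{r\to0}v(x,r)\in[0,\infty)$ exists.

**Step 6. $v(x,0)=0$ for $x\le0$.** This step shows that the slope $P$ is stopped at $0$; it is where the second half of (5.1) is used. Fix $x\le0$. As $r\downarrow0$, $A_s(0,r)=\sqrt{s^2+r^2}+s$ decreases to $2s$, so $X(0,r)\ge0$ and $X(0,r)\downarrow0$ by monotone convergence. Since $X(P,r)=x\le0\le X(0,r)$ and $X$ is increasing in $p$, we get $P(x,r)\le0$.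

Let $\varepsilon>0$. As $r\downarrow0$, $A_s(-\varepsilon,r)=\sqrt{(s-\varepsilon)^2+r^2}+s-\varepsilon$ decreases to $2(s-\varepsilon)^+$. The functions $\log\frac{A_s(-\varepsilon,r)}{2s}$ decrease, and they are integrable at $r=1$. By monotone convergence
$$X(-\varepsilon,r)\to\int\log\frac{(s-\varepsilon)^+}s\,d\mu=-\infty,$$
because the integrand is nonpositive and is $-\infty$ on $(0,\varepsilon)$, where $\mu$ has positive mass. So $X(-\varepsilon,r)<x$ for small $r$, which means $P(x,r)>-\varepsilon$. Hence $P(x,r)\to0$ as $r\to0$.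

By convexity of $w$ in $p$, $w(P,r)\ge w(0,r)+X(0,r)P$. Therefore
$$0\le v(x,r)=xP-w(P,r)\le xP-w(0,r)+X(0,r)|P|\to0 .$$

**Step 7. $v(x,0)>0$ for $x>0$.** This step uses the first half of (5.1), finiteness at the tip. Let $p>0$. As $r\downarrow0$ the integrand of $w(p,r)$ increases to
$$(p+s)\log(2(p+s))-(p+s)-p\log(2s)+s-s\log(2s)=(p+s)\log\frac{p+s}s-p .$$
Since $s\log(1+p/s)\le p$, this is at most $p\log(1+p/s)$. So for all $r>0$
$$w(p,r)\le p\,X_0(p),\qquad X_0(p):=\int\log(1+p/s)\,d\mu .$$
Since $1+\frac ps\le\frac{1+p}s$, (5.1) makes $X_0$ finite, and dominated convergence for $0<p\le1$ gives $X_0(p)\to0$ as $p\to0^+$. Thus $v(x,r)\ge p(x-X_0(p))$ for all $r>0$. For $p$ small enough the right side is a positive number independent of $r$, so $v(x,0)>0$.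

**Step 8. Continuity up to $r=0$.** This step makes $v(\operatorname{Re}z_1,|z_2|)$ a continuous function on $\mathbb C^2$. The convex functions $v(\cdot,r)$ converge pointwise on $\mathbb R$, as $r\to0$, to the finite function $v(\cdot,0)$. Hence $v(\cdot,0)$ is convex and continuous, and the convergence is locally uniform. From
$$|v(x,r)-v(x_0,0)|\le|v(x,r)-v(x,0)|+|v(x,0)-v(x_0,0)|$$
we see that $v$ is continuous on $\mathbb R\times[0,\infty)$. It is strictly increasing in $r\ge0$, because $v(x,0)\le v(x,r/2)<v(x,r)$.

**Step 9. How slowly $v$ vanishes for $x<0$.** This step quantifies the singularity. The claim is that for $x<0$, $0<q\le\frac14$, $0<r\le\frac12$,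
$$v(x,r)\ge q\Big(|x|-2\psi(2q)\log\tfrac1r-\eta(q)\Big),\qquad\eta(q):=-\int_{s\ge2q}\log\big(1-\tfrac qs\big)\,d\mu(s), \tag{6.1}$$
and that $\eta(q)\to0$ as $q\to0$.

Testing the maximum at $p=-q$ gives $v(x,r)\ge|x|q-w(-q,r)$. By convexity, $w(0,r)\ge w(-q,r)+qX(-q,r)$, and $w(0,r)\le0$ by Step 5, so $-w(-q,r)\ge qX(-q,r)$ and
$$v(x,r)\ge q\big(|x|+X(-q,r)\big).$$
It remains to bound $X(-q,r)=\int\log\frac{A_s}{2s}\,d\mu$ from below, with $A_s$ taken at $p=-q$.

* If $s<q$, then $A_s=\dfrac{r^2}{R_s+q-s}$ and $R_s\le(q-s)+r$. The denominator is at most $2q+r\le1$, so $A_s\ge r^2$.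
* If $q\le s<2q$, then $A_s\ge R_s\ge r\ge r^2$.
* If $s\ge2q$, then $A_s\ge2(s-q)$, so $\frac{A_s}{2s}\ge1-\frac qs\ge\frac12$.

In the first two cases $2s<4q\le1$, so $\log\frac{A_s}{2s}\ge\log A_s\ge-2\log\frac1r$, and these $s$ have total mass $\psi(2q)$. Integrating over the three ranges, $X(-q,r)\ge-2\psi(2q)\log\frac1r-\eta(q)$, which proves (6.1). The integrand of $\eta$ lies between $0$ and $\log2$ and tends to $0$ for each fixed $s$ as $q\to0$. Since $\mu$ is finite, $\eta(q)\to0$ by dominated convergence.

The weaker the charge near the tip, the smaller $\psi(2q)$, and the larger the $q$ we may use for a given $r$. This is the freedom behind Theorem B.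

## 7. A bounded domain cut out by a pluriharmonic function

For $z\in\mathbb C^n$ put
$$\tilde u(z)=v(\operatorname{Re}z_1,|z_2|)+|z''|^2 .$$

**Step 10. $\tilde u$ solves the equation on $\mathbb C^n$.** This step passes from $v$ to an entire solution. By Step 8, $\tilde u$ is continuous on $\mathbb C^n$, and it is smooth where $z_2\ne0$. There its complex Hessian is block diagonal: the block in $(z_1,z_2)$ is positive definite with determinant $\frac1{16}$, by Step 1 and (5.4), and the block in $z''$ is the identity. By Lemma 2,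
$$\tilde u\in PSH(\mathbb C^n)\cap C(\mathbb C^n),\qquad(dd^c\tilde u)^n=\tfrac{c_n}{16}\,d\lambda\ \text{ on }\mathbb C^n. \tag{7.1}$$
The same holds for $\tilde u-h$ whenever $h$ is pluriharmonic on an open set, since $h$ is smooth with zero complex Hessian.

**Step 11. Choice of $h$.** This step finds $h$ and a box $B$ with $h>\tilde u$ at $0$ but $h<\tilde u$ on $\partial B$. Let
$$\varepsilon=\min\Big\{v(1,0),\ \min_{|x|\le1}v(x,1)\Big\}.$$
Then $\varepsilon>0$, by Step 7 and because $v(x,1)>v(x,0)\ge0$. With $z_1=x+iy$ and $\delta=\varepsilon/6$ put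
$$h(z)=\delta\operatorname{Re}(1+3z_1+z_1^2)=\delta(1+3x+x^2-y^2),$$
$$B=\{|x|<1,\ |y|<3,\ |z_2|<1,\ |z_j|<\sqrt\varepsilon\ (j\ge3)\}.$$
For $|x|\le1$ the polynomial $1+3x+x^2$ is increasing in $x$, so $h\le5\delta<\varepsilon$ on $\overline B$. On each face of $\partial B$ we have $\tilde u>h$:

* $x=-1$: $h=\delta(-1-y^2)<0\le\tilde u$.
* $|y|=3$: $h\le\delta(5-9)<0\le\tilde u$.
* $x=1$: $\tilde u\ge v(1,|z_2|)\ge v(1,0)\ge\varepsilon>h$.
* $|z_2|=1$: $\tilde u\ge v(x,1)\ge\varepsilon>h$.
* $|z_j|=\sqrt\varepsilon$ for some $j\ge3$: $\tilde u\ge|z_j|^2=\varepsilon>h$.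

Also $\tilde u(0)=v(0,0)=0<\delta=h(0)$, by Step 6. The face $x=1$ is where the obstruction of Section 3 is avoided: on the slice $z_2=0$, $z''=0$, the region $\{h>0\}$ reaches $x=1$, and it is the positivity of $v(x,0)$ for $x>0$ that closes up the domain.

**Step 12. The domain and its solution.** This step identifies the solution of (2.1). Let $\Omega$ be the connected component containing $0$ of the open set $\{z\in B:\tilde u<h\}$. The compact set $\{z\in\overline B:\tilde u\le h\}$ contains $\overline\Omega$ and does not meet $\partial B$, so $\overline\Omega\subset B$. Let $\zeta\in\partial\Omega$. Then $\zeta\in B$ and $\tilde u(\zeta)\le h(\zeta)$. If the inequality were strict, some ball around $\zeta$ would lie in $\{z\in B:\tilde u<h\}$ and meet $\Omega$; the ball would then lie in the component $\Omega$, so $\zeta\in\Omega$, a contradiction. So $\tilde u=h$ on $\partial\Omega$.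

Thus $\tilde u-h$ is psh and negative on $\Omega$, continuous on $\overline\Omega$, and zero on $\partial\Omega$. For $c>0$ the set $\{\tilde u-h\le-c\}$ is closed in $\overline\Omega$ and avoids $\partial\Omega$, so it is a compact subset of $\Omega$. Hence $\Omega$ is a bounded hyperconvex domain. By Step 10, $(dd^c(\tilde u-h))^n=\frac{c_n}{16}d\lambda$. By uniqueness in (2.1),
$$u:=\kappa(\tilde u-h),\qquad\kappa=(16/c_n)^{1/n},$$
is the solution on $\Omega$ with $F\equiv1$.

**Step 13. The increment across $\{z_2=0\}$.** This step reduces Theorems A and B to (6.1). Let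
$$E=\{a\in\Omega:a_2=0,\ \operatorname{Re}a_1<0\}.$$
It is relatively open in $\Omega\cap\{z_2=0\}$, and nonempty because $\Omega$ is an open set containing $0$. Let $a\in E$ and $x=\operatorname{Re}a_1$. Neither $h$ nor $|z''|^2$ depends on $z_2$, and $v(x,0)=0$, so for all small $r>0$
$$u(a+re_2)-u(a)=\kappa\,v(x,r). \tag{7.2}$$

## 8. The uniform measure: failure of Dini continuity

We prove Theorem A. Take $\mu=ds$ on $(0,1]$. Then (5.1) holds, and $\psi(2q)=2q$ for $q\le\frac12$. Let $a\in E$, $x=\operatorname{Re}a_1<0$. We choose $q$ in (6.1) so that the logarithmic loss is a quarter of $|x|$: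
$$q=\frac{|x|}{16\log(1/r)},\qquad 2\psi(2q)\log\tfrac1r=4q\log\tfrac1r=\frac{|x|}4 .$$
As $r\to0$ we have $q\to0$, so for small $r$ the conditions $q\le\frac14$, $r\le\frac12$ hold and $\eta(q)\le\frac{|x|}4$. Then (6.1) gives
$$v(x,r)\ge q\cdot\frac{|x|}2=\frac{x^2}{32\log(1/r)} .$$
By (7.2) this is the bound of Theorem A with $c_a=\kappa x^2/32$.

If $u$ were $C^1$ or Lipschitz near $a$, the left side of (7.2) would be $O(r)$. If $u$ were Hölder of exponent $\alpha>0$ near $a$, it would be $O(r^\alpha)$. Both contradict the bound, since $r^\alpha\log(1/r)\to0$. The modulus of continuity of $u$ near $a$ is at least $c_a/\log(1/r)$ for small $r$, and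
$$\int_0\frac{dr}{r\log(1/r)}=\infty,$$
so $u$ is not Dini continuous near $a$. In particular $u\notin C^\infty(\Omega)$, although $F\equiv1$. $\blacksquare$

So the answer to the question of Section 2 is negative for every $n\ge2$.

## 9. Atomic measures: no modulus of continuity

We prove Theorem B by choosing $\mu$ with very little mass near the tip. Let $\omega$ be given, and put $\tau(r)=2\sqrt{\omega(r)}$. For $j\ge1$ let
$$\rho_j=\inf\{r\in(0,1]:\tau(r)>2^{-j}\},$$
with $\rho_j=1$ if the set is empty. Since $\tau(0^+)=0$, we have $0<\rho_j\le1$. As $j$ grows the set grows, so $\rho_j$ is nonincreasing in $j$. Put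
$$\mu=\sum_{j\ge1}m_j\,\delta_{2^{-j}},\qquad m_j=\frac{2^{-j}}{1+\log(1/\rho_j)} .$$

**Step 14. $\mu$ is admissible.** This step checks (5.1). We have $0<m_j\le2^{-j}$, so $\mu$ is finite and $\int\log\frac1s\,d\mu=\sum_jm_j\,j\log2<\infty$. Every interval $(0,q)$ contains points $2^{-j}$, so $\psi(q)>0$. The construction of Sections 5 to 7 applies and gives $\Omega$, $u$ and $E$.

**Step 15. The logarithmic loss tends to $0$.** This step shows $\psi(\tau(r))\log\frac1r\to0$ as $r\to0$. For small $r$ we have $\tau(r)\le1$, and there is a unique $j\ge1$ with $2^{-j}<\tau(r)\le2^{-j+1}$. By the definition of $\rho_j$, $r\ge\rho_j$. The atoms $2^{-i}<\tau(r)$ are exactly those with $i\ge j$, and for these $\rho_i\le\rho_j$, so $m_i\le\frac{2^{-i}}{1+\log(1/\rho_j)}$. Hence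
$$\psi(\tau(r))\log\tfrac1r\le\sum_{i\ge j}m_i\,\log\tfrac1{\rho_j}\le2^{1-j}\,\frac{\log(1/\rho_j)}{1+\log(1/\rho_j)}\le2^{1-j}.$$
As $r\to0$, $2^{-j}<\tau(r)\to0$ forces $j\to\infty$.

**Step 16. Conclusion.** This step inserts $q=\sqrt{\omega(r)}=\tau(r)/2$ into (6.1). Let $a\in E$, $x=\operatorname{Re}a_1<0$. As $r\to0$ we have $q\to0$, so both $2\psi(2q)\log\frac1r=2\psi(\tau(r))\log\frac1r$ and $\eta(q)$ tend to $0$. For all small $r$ their sum is at most $|x|/2$, and $v(x,r)\ge\frac{|x|}2\sqrt{\omega(r)}$. By (7.2),
$$\frac{|u(a+re_2)-u(a)|}{\omega(r)}\ge\frac{\kappa|x|}{2\sqrt{\omega(r)}}\to\infty\qquad(r\to0^+).\qquad\blacksquare$$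

## 10. Reinhardt domains with $F=|z_1|^{-2}$

We prove Theorem C by replacing $\operatorname{Re}z_1$ with $\log|z_1|$. Take $\mu$ from Section 8 or Section 9, with the corresponding $v$, $\varepsilon$, and $\delta=\varepsilon/6$. On $\{z_1\ne0\}$ put
$$U(z)=v(\log|z_1|,|z_2|)+|z''|^2,\qquad H(z)=\delta(1+2\log|z_1|).$$

**Step 17. The equation for $U-H$.** This step computes the right-hand side. Locally $U=\tilde u\circ\Phi$ with $\Phi(z)=(\log z_1,z_2,z'')$, a local biholomorphism that preserves $z_2$ and has $|\det\Phi'|^2=|z_1|^{-2}$. So $U$ is continuous, and where $z_2\neq0$ it is smooth with positive definite complex Hessian of determinant $\frac1{16}|z_1|^{-2}$. Since $H$ is pluriharmonic, $U-H$ has the same complex Hessian. By Lemma 2, $U-H$ is psh on $\{z_1\ne0\}$ and $(dd^c(U-H))^n=\frac{c_n}{16}|z_1|^{-2}d\lambda$.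

**Step 18. The box.** This step is the analogue of Step 11. Let
$$B'=\{e^{-1}<|z_1|<e,\ |z_2|<1,\ |z_j|<\sqrt\varepsilon\ (j\ge3)\}.$$
On $\overline{B'}$ we have $H\le3\delta<\varepsilon$. On $\partial B'$ we have $U>H$:

* $|z_1|=e^{-1}$: $H=-\delta<0\le U$.
* $|z_1|=e$: $U\ge v(1,0)\ge\varepsilon>H$.
* $|z_2|=1$: $U\ge v(\log|z_1|,1)\ge\varepsilon>H$, since $|\log|z_1||\le1$.
* $|z_j|=\sqrt\varepsilon$ for some $j\ge3$: $U\ge\varepsilon>H$.

At $b=(1,0,\dots,0)$ we have $U=v(0,0)=0<\delta=H$.

**Step 19. The domain.** This step checks that the domain is Reinhardt and finds the solution. Let $\Omega$ be the component containing $b$ of the open set $D=\{z\in B':U<H\}$. The torus of rotations is connected and maps $D$ to itself, because $U$, $H$ and $B'$ depend only on the $|z_j|$. The orbit of $b$ is a connected subset of $D$ containing $b$, so it lies in $\Omega$. A rotation $\theta$ maps $\Omega$ onto a component of $D$ that contains $\theta b\in\Omega$, hence onto $\Omega$. So $\Omega$ is Reinhardt.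

The argument of Step 12, with $B',U,H,b$ in place of $B,\tilde u,h,0$, gives $\overline\Omega\subset B'\subset\{z_1\ne0\}$, $U=H$ on $\partial\Omega$, and that $U-H$ is a continuous negative psh exhaustion function of $\Omega$. So $\Omega$ is bounded and hyperconvex, $F=|z_1|^{-2}$ is smooth and positive on $\overline\Omega$, and by uniqueness $u=\kappa(U-H)$ is the solution of (2.1) for this $F$.

**Step 20. The singularity.** This step transfers the lower bounds. Let $E'=\{a\in\Omega:a_2=0,\ |a_1|<1\}$. It is relatively open in $\Omega\cap\{z_2=0\}$, and nonempty because $\Omega$ is an open set containing $b$. For $a\in E'$ put $x=\log|a_1|<0$. Since $H$ and $|z''|^2$ do not depend on $z_2$ and $v(x,0)=0$,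
$$u(a+re_2)-u(a)=\kappa\,v(\log|a_1|,r)$$
for small $r>0$. This is (7.2) with $x=\log|a_1|$, and the lower bounds for $v(x,r)$ in Sections 8 and 9 hold for every $x<0$. They give the conclusions of Theorem A and of Theorem B respectively, at every $a\in E'$. $\blacksquare$
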